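# The middle layer bound for monochromatic components in two-colored triangulated grids

## 1. The theorem and the objects in it

**Theorem 1.** For all integers $n\ge 2$ and $d\ge 2$, every $d$-dimensional triangulated grid $T_n^d$ and every coloring of its vertices with two colors, there is a monochromatic connected subgraph of $T_n^d$ with at least $|L_n^d(i_{1/2})|$ vertices.

Let us unpack this. Write $[n]=\{1,\dots,n\}$.

**Definition (triangulated grid).** Subdivide the solid cube $[1,n]^d$ into its $(n-1)^d$ unit cubes with integer corners. Triangulate each unit cube so that all the simplices together form a triangulation of $[1,n]^d$ (a simplicial complex) with vertex set $[n]^d$. Simplices are affine simplices with vertices in $[n]^d$. A *triangulated grid* $T_n^d$ is the graph of vertices and edges of such a triangulation.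

So $T_n^d$ denotes an arbitrary member of a finite family. For $n=d=2$ the family has two members: a square with one diagonal or with the other.

**Definition (diagonal layers).** For an integer $i$ let $L_n^d(i)=\{x\in[n]^d: x_1+\dots+x_d=i\}$. For $\alpha\in[0,1]$ let
$$i_\alpha=\min\Big\{i:\ \sum_{j\le i}|L_n^d(j)|>\alpha n^d\Big\}.$$

The number $i_{1/2}$ is the first level at which more than half of the grid has been swept. We shall check in Section 4 that $i_{1/2}=\lceil (n+1)d/2\rceil$ and that $L_n^d(i_{1/2})$ is a largest layer. For $[3]^2$ the layers have sizes $1,2,3,2,1$, so $i_{1/2}=4$ and the bound is $3$. For $[n]^2$ the bound is $n$. For $[3]^3$ the sizes are $1,3,6,7,6,3,1$, so $i_{1/2}=6$ and the bound is $7$.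

The problem comes from "Large Monochromatic Components in Two-colored Grids" (https://kam.mff.cuni.cz/kamserie/clanky/2006/s799.pdf). A known result gives, for $n\ge3$, a monochromatic connected subgraph with at least $|L_n^d(i_{2/3})|-|L_n^{d-1}(i_{1/2})|$ vertices, where the second $i_{1/2}$ is computed in dimension $d-1$. For $[3]^3$ we have $i_{2/3}=7$, because $1+3+6+7=17\le 18<23$, and the known bound is $6-3=3$. The conjecture was that $|L_n^d(i_{1/2})|$ is the right answer for all $n\ge 3$, $d\ge2$. Theorem 1 says that it is true.

**The bound cannot be improved.** Color $L_n^d(i)$ red for even $i$ and blue for odd $i$. Suppose no edge of $T_n^d$ joins layers whose indices differ by $2$ or more. Then an edge with both ends of one color stays inside one layer, so each monochromatic component lies in a single layer and has at most $|L_n^d(i_{1/2})|$ vertices. By Theorem 1 this is then exactly the largest size. Such triangulated grids exist; here is one. Put $y_j=x_1+\dots+x_j$ and $y_0=0$. This is an integer change of coordinates with integer inverse. In the $y$-coordinates take the standard triangulation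 of $\mathbb R^d$ into simplices with vertices $v,\ v+e_{S_1},\ v+e_{S_2},\dots,v+e_{S_d}$, where $v\in\mathbb Z^d$, $\emptyset\subset S_1\subset\dots\subset S_d=\{1,\dots,d\}$, $|S_i|=i$, and $e_S=\sum_{s\in S}e_s$. Along the chain $\emptyset,S_1,\dots,S_d$ the difference of the indicators of $j$ and of $i$ takes values only in $\{0,1\}$ or only in $\{0,-1\}$, so on each simplex $y_j-y_i$ stays between two consecutive integers, for all $0\le i<j\le d$. With $i=j-1$ this says that no simplex crosses a hyperplane $x_j=k$, so every unit cube in the $x$-coordinates is a union of simplices. With $i=0$, $j=d$ it says that the coordinate sum $y_d$ changes by at most $1$ along each edge.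

**The triangles matter.** On the bare grid graph, color by the parity of $\sum x_i$: every monochromatic component is a single vertex. In the smallest case $n=d=2$ the theorem claims a component with $2$ vertices, and this is exactly what a triangle gives: two of its three vertices share a color and are adjacent.

**Dimension two.** For $d=2$ there is a short classical route. By the Hex lemma, a two-colored triangulated square has a red path from the left side to the right side or a blue path from the bottom to the top. An edge of $T_n^2$ lies in a unit square, so it changes each coordinate by at most $1$. Hence a crossing path meets all $n$ values of one coordinate and has at least $n$ vertices, which is the bound. In higher dimension a crossing path again has at least $n$ vertices, but nothing better follows from crossing alone, since a straight line of grid edges crosses with exactly $n$ vertices. In $[3]^3$ we need $7$ and get $3$. So we look for another way to use the triangulation.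

## 2. Two colors make a tree, and a tree has a centroid

Let $P_n^d$ be the grid graph on $[n]^d$, with edges between points at $\ell_1$-distance $1$. We shall use only two properties of $T=T_n^d$.

* **(T1)** $T$ contains $P_n^d$.
* **(T2)** $T$ is the $1$-skeleton of a simplicial complex $K$ with $H^1(K;\mathbb Z_2)=0$.

For (T1), let $F$ be an edge of a unit cube $Q$, and take an interior point of $F$. It lies in the relative interior of some simplex $\sigma$ of the triangulation of $Q$. Since $F$ is a face of the convex set $Q$, and a relative interior point of $\sigma\subset Q$ lies in $F$, all of $\sigma$ lies in $F$. The only points of $[n]^d$ in $F$ are its two ends, and the chosen point is not a vertex, so $\sigma=F$. For (T2), $K$ triangulates a cube, which is contractible. In concrete terms, (T2) says: if $f$ assigns an element of $\mathbb Z_2$ to each edge and the sum over the three edges of each triangle of $K$ is $0$, then there is $g:[n]^d\to\mathbb Z_2$ with $f(xy)=g(x)+g(y)$ for every edge $xy$.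

Write $M_d=|L_n^d(m_d)|$ with $m_d=\lceil (n+1)d/2\rceil=i_{1/2}$; this makes sense for $d\ge1$. Here is the statement that carries the weight. It is about the grid graph only: no colors and no triangulation.

**Theorem 2.** Let $n\ge 2$, $d\ge1$, and let $[n]^d=A_1\sqcup A_2\sqcup A_3\sqcup C$ (parts may be empty) with no grid edge between different $A_i$'s and with $|A_i|\le n^d/2$ for all $i$. Then $|C|\ge M_d$.

**Theorem 2 implies Theorem 1.** Color the vertices of $T$. Let $H$ be the graph whose nodes are the monochromatic components, two of them adjacent if some edge of $T$ joins them. By (T1), $T$ is connected, so $H$ is connected.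

**Step A: $H$ is a tree.** The purpose is to be able to cut $H$ at one node. Let $\mathcal R$ (red) and $\mathcal B$ (blue) be adjacent nodes. Let $f$ be $1$ on the edges of $T$ that join $\mathcal R$ and $\mathcal B$ and $0$ on all other edges. Consider a triangle of $K$. If it contains an edge $rb$ with $r\in\mathcal R$, $b\in\mathcal B$, its third vertex $x$ has the color of $r$ or of $b$. In the first case $x$ is adjacent to $r$ and of the same color, so $x\in\mathcal R$, and exactly the edges $rb$ and $xb$ carry $1$. The second case is the same with the roles exchanged. So the sum of $f$ over every triangle is $0$, and by (T2) there is $g$ with $f(xy)=g(x)+g(y)$.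

Fix an edge $rb$ of $T$ with $r\in\mathcal R$, $b\in\mathcal B$; then $g(r)\ne g(b)$. Suppose $\mathcal R$ and $\mathcal B$ were still connected in $H$ after deleting the edge $\mathcal R\mathcal B$. Following a path of $H$, and walking inside the components, we get a walk in $T$ from $r$ to $b$ that uses no edge between $\mathcal R$ and $\mathcal B$. Along it $g$ is constant, so $g(r)=g(b)$, a contradiction. Thus every edge of the connected graph $H$ is a bridge, and $H$ is a tree.

(For the bare grid on $[2]^2$ with the parity coloring, $H$ is a $4$-cycle. This is where the triangles are needed.)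

**Step B: a centroid.** We look for a component whose removal leaves only small pieces. Give each node of $H$ its number of vertices as weight; the total is $n^d$. Deleting an edge of $H$ leaves two sides; orient the edge towards a side of weight at least $n^d/2$. A tree has fewer edges than nodes, so some node $C$ has out-degree $0$. For each neighbor $Y$ of $C$, the edge $CY$ points to $C$, so the side of $C$ has weight at least $n^d/2$ and the side of $Y$ at most $n^d/2$. These sides are the components of $T-C$.

**Step C: at most three groups.** While there are at least four of these vertex sets, merge the two smallest. Among four or more disjoint sets in $[n]^d$ the two smallest have total size at most $\frac24n^d$. We end with at most three sets $A_1,A_2,A_3$, each of size at most $n^d/2$, with no edge of $T$ between them, hence by (T1) no grid edge. Theorem 2 gives $|C|\ge M_d$, and $C$ is connected and monochromatic. $\square$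

**Stronger form of Theorem 1.** The argument used only (T1) and (T2). So Theorem 1 holds for every graph on $[n]^d$ ($n\ge2$, $d\ge 2$) that contains the grid graph and is the $1$-skeleton of a simplicial complex with $H^1(\,\cdot\,;\mathbb Z_2)=0$. Moreover, the monochromatic connected set $C$ that we found is a balanced separator: every component of $T-C$ has at most $n^d/2$ vertices. The constant $|L_n^d(i_{1/2})|$ is best possible, by the diagonal-layer coloring of Section 1.

All that remains is Theorem 2.

## 3. Rows, columns, and where counting lines fails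

Start with $d=1$. Then $M_1=1$. If $C=\emptyset$, the path $[n]$ is connected, so some $A_i=[n]$, against $|A_i|\le n/2$. So Theorem 2 holds.

Next $d=2$, where $M_2=n$. Suppose $|C|\le n-1$. Then $C$ misses some row and some column. The union of all missed rows and columns is connected in $P_n^2-C$, so it lies in one $A_i$. If $C$ meets $r$ rows and $s$ columns, this union has $n^2-rs\ge n^2-(n-1)^2=2n-1$ vertices. For $n=2$ that is $3>2$, and for $n=3$ it is $5>9/2$. So Theorem 2 holds for $[2]^2$ and $[3]^2$.

At $n=4$ this stops: $2n-1=7$ does not exceed $8$. With $C=\{(1,3),(2,2),(3,1)\}$ the missed lines are row $4$ and column $4$, with $7$ points, while the large component of the complement really has $10$ points. Counting lines does not see enough of the component. The right tool is the vertex isoperimetric inequality.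

## 4. Vertex isoperimetry in the grid

Fix $n\ge2$ and $d\ge 1$. Let $\lambda_k=|L(k)|$ (zero outside $d\le k\le nd$), $B_k=\bigcup_{j\le k}L(j)$, $b_k=|B_k|$, $m=m_d$, and add a superscript $d$ only when needed. Let $\Gamma(A)$ be the closed neighborhood of $A$ in the grid, that is, $A$ together with all its neighbors, and $\partial A=\Gamma(A)\setminus A$.

**Symmetric chains.** By a theorem of de Bruijn, van Ebbenhorst Tengbergen and Kruyswijk (1951), the poset $[n]^d$ is a disjoint union of chains, each going up one level at a time from some level $a$ to the level $(n+1)d-a$. A proof by induction on $d$: multiply a chain of length $p+1$ from dimension $d-1$ by the chain $[n]$, with $q=n-1$, and index the product by $(a,b)$, $0\le a\le p$, $0\le b\le q$. Split it into the chains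
$$(0,i),(1,i),\dots,(p-i,i),(p-i,i+1),\dots,(p-i,q),\qquad 0\le i\le\min(p,q).$$
A point with $a+b\le p$ lies only in the chain $i=b$, and a point with $a+b>p$ only in the chain $i=p-a<b$. If the given chain has levels $r_0,\dots,r_0+p$ with $2r_0+p=(n+1)(d-1)$, the new one runs from $r_0+1+i$ to $r_0+1+p+q-i$, and these add up to $(n+1)d$. For $[3]^2$ the chains are $11,21,31,32,33$, then $12,22,23$, and $13$.

If $k<(n+1)d/2$, a chain through level $k$ starts at some $a\le k$ and ends at $(n+1)d-a>k$, so it continues to level $k+1$. Thus:

* there is an injection $x\mapsto y$ from $L(k)$ to $L(k+1)$ with $y$ covering $x$, whenever $k<(n+1)d/2$;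
* $\lambda_k=\lambda_{(n+1)d-k}$, and $\lambda$ is symmetric and unimodal, nondecreasing for $k\le m$ (because $m-1<(n+1)d/2$). In particular $\lambda_m=M_d$ is the largest layer size.

The reflection $x\mapsto (n+1-x_i)_i$ exchanges $L(k)$ and $L((n+1)d-k)$. Counting with it gives
$$(n+1)d\text{ even}:\ b_{m-1}=\frac{n^d-\lambda_m}{2};\qquad (n+1)d\text{ odd}:\ b_{m-1}=\frac{n^d}2,\quad \lambda_{m-1}=\lambda_m. \tag{1}$$
In both cases $b_{m-1}\le n^d/2<b_m$, which is the claim $i_{1/2}=\lceil (n+1)d/2\rceil=m$.

**Definition (simplicial order).** $x$ precedes $y$ if $\sum x_i<\sum y_i$, or the sums are equal and $x_s>y_s$ for the first $s$ with $x_s\ne y_s$.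

In $[3]^2$ the order is $11;\ 21,12;\ 31,22,13;\ 32,23;\ 33$.

**Theorem (Bollobás–Leader,** *Compressions and isoperimetric inequalities*, J. Combin. Theory Ser. A 56 (1991) 47–62**).** If $A\subset[n]^d$ and $S$ is the initial segment of the simplicial order with $|S|=|A|$, then $|\Gamma(S)|\le|\Gamma(A)|$.

We use this theorem as given. Let $\nu(a)=|\Gamma(S)|$ for the initial segment $S$ of size $a$. Then $|\Gamma(A)|\ge\nu(|A|)$ for all $A$, and $\nu(a)\ge a$, $\nu(0)=0$. Initial segments are nested, so $\nu$ is nondecreasing. In $[3]^2$, the first four points are $11,21,12,31$, their neighbors add $22,13,32$, and $\nu(4)=7$. In $[n]^1$, $\nu(a)=a+1$ for $1\le a\le n-1$ and $\nu(n)=n$.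

For $I\subset L(k)$ put $\partial^+I=\{y\in L(k+1): y-e_s\in I\text{ for some }s\}$. Let $S=B_{k-1}\cup I$ with $d\le k\le nd$ and $I$ an initial segment of $L(k)$, where $I\ne\emptyset$ if $k=d$. Then
$$\Gamma(S)=B_k\cup\partial^+I. \tag{2}$$
Indeed, if $k>d$ every point of $L(k)$ has a lower neighbor in $L(k-1)\subset S$, and if $k=d$ then $L(d)=\{(1,\dots,1)\}=I$. Points of $\Gamma(S)$ above level $k$ are upper neighbors of points of $I$.

**Lemma 1.** If $S$ is an initial segment, so is $\Gamma(S)$.

*Proof.* Let $S\ne\emptyset$, let $k$ be the level of its last element and $I=S\cap L(k)$. By (2) we must show that $\partial^+I$ is an initial segment of $L(k+1)$. For $y\in L(k+1)$ let $s$ be the last index with $y_s>1$ (it exists since $k+1>d$), and put $\varphi(y)=y-e_s$. Among the lower neighbors of $y$ this is the earliest: for $q<s$ with $y_q>1$, the points $y-e_q$ and $y-e_s$ first differ in coordinate $q$, where $y-e_s$ is larger. As $I$ is an initial segment, $y\in\partial^+I$ if and only if $\varphi(y)\in I$. So it suffices to show: if $y'$ precedes $y$ in $L(k+1)$, then $\varphi(y')$ precedes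 or equals $\varphi(y)$.

Let $p$ be the first index where they differ, so $y'_p>y_p\ge 1$. Let $s'$ be the last index with $y'_{s'}>1$; then $s'\ge p$.

If $s'>p$, then $\varphi(y')_q=y'_q=y_q\ge\varphi(y)_q$ for $q<p$ and $\varphi(y')_p=y'_p>y_p\ge\varphi(y)_p$. So at the first difference $\varphi(y')$ is larger.

If $s'=p$, then $y'_q=1$ for $q>p$, and equality of sums gives $\sum_{q>p}(y_q-1)=y'_p-y_p\ge1$. So the last index with $y_s>1$ is beyond $p$, and $\varphi(y)$ agrees with $y$ in coordinates up to $p$. Before $p$ the two images agree, and $\varphi(y')_p=y'_p-1\ge y_p=\varphi(y)_p$. If this is strict we are done. If it is an equality, then $\sum_{q>p}(y_q-1)=1$, so $\varphi(y)$ has only ones after $p$, as has $\varphi(y')$, and $\varphi(y)=\varphi(y')$. $\square$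

Below the middle the chains give $|\partial^+I|\ge|I|$. On the middle layer itself this can fail: in $[3]^2$ with $I=L(4)$, $|I|=3$ but $|\partial^+I|=|L(5)|=2$. The next lemma says that the first half of the middle layer is safe.

**Lemma 2.** Let $(n+1)d$ be even, $m=(n+1)d/2$, and let $I$ be an initial segment of $L(m)$ with $t=|I|\le\lambda_m/2$. Then $|\partial^+I|\ge t$.

*Proof.* Induction on $d$. For $d=1$ we have $\lambda_m=1$, so $t=0$. Let $d\ge2$ and $t>0$, write $\lambda'=\lambda^{d-1}$ and $L'=L_n^{d-1}$, and let $j$ be the first coordinate of the last element of $I$. On $L(m)$, points with larger first coordinate come first, and points with equal first coordinate are ordered by the simplicial order of the rest. So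
$$I=\bigcup_{h>j}\{h\}\times L'(m-h)\ \cup\ \{j\}\times S,$$
with $S\ne\emptyset$ an initial segment of $L'(m-j)$.

*A lower bound for $\partial^+I$.* I claim
$$\partial^+I\supseteq\bigcup_{j<h\le n}\{h\}\times L'(m+1-h)\ \cup\ \{j\}\times\partial^+S .$$
The last part is clear. Let $j<h\le n$ and $z\in L'(m+1-h)$. If $h-1>j$, then $(h-1,z)\in I$. If $h=j+1$ and $z\ne(1,\dots,1)$, then $(h,z-e_s)\in I$ for some $s$. If $h=j+1$ and $z=(1,\dots,1)$, then $m-j=d-1$, so $j=(n-1)d/2+1\ge n$, which contradicts $j+1\le n$. This proves the claim. The sum over $h$ telescopes: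
$$|\partial^+I|-t\ \ge\ \lambda'_{m-j}-\lambda'_{m-n}+|\partial^+S|-|S|. \tag{3}$$

*The first difference.* Let $c'=(n+1)(d-1)/2$, the center of symmetry of $\lambda'$; then $m=c'+\frac{n+1}2$. Since $|m-j-c'|=|\frac{n+1}2-j|\le\frac{n-1}2=|m-n-c'|$, symmetry and unimodality give $\lambda'_{m-j}\ge\lambda'_{m-n}$.

*Where $j$ can be.* Count in $L(m)$. The reflection maps $L(m)$ to itself, so $\#\{x_1\le j\}=\#\{x_1\ge n+1-j\}$. If $j<(n+1)/2$, then $j+1\le n+1-j$, so $\#\{x_1>j\}\ge\#\{x_1\le j\}$. As $S\ne\emptyset$, we get $t\ge\#\{x_1>j\}+1\ge\#\{x_1\le j\}+1$. But $\#\{x_1\le j\}=\lambda_m-\#\{x_1>j\}\ge\lambda_m-t+1$. So $t>\lambda_m-t$, a contradiction. Hence $j\ge(n+1)/2$.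

*The second difference.* If $j>(n+1)/2$, then $m-j<c'$ and the chain injection from $L'(m-j)$ gives $|\partial^+S|\ge|S|$. If $j=(n+1)/2$, then $n$ is odd, $m-j=c'$, and the reflection gives $\lambda_m/2=\#\{x_1>j\}+\lambda'_{c'}/2$. Since $t=\#\{x_1>j\}+|S|\le\lambda_m/2$, we get $|S|\le\lambda'_{c'}/2$, and $|\partial^+S|\ge|S|$ by induction ($(n+1)(d-1)$ is even). In both cases (3) gives $|\partial^+I|\ge t$. $\square$

**Lemma 3.** Let $1\le r\le n^d/2$ and $b_{k-1}\le r<b_k$. Then $d<k\le m$ and $\nu(r)-r\ge\lambda_k$. So every $R\subset[n]^d$ with $|R|=r$ has $|\partial R|\ge\lambda_k$.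

*Proof.* From $b_{k-1}\le r\le n^d/2<b_m$ we get $k\le m$, and from $b_k>r\ge1=b_d$ we get $k>d$. The initial segment of size $r$ is $B_{k-1}\cup I$ with $I\subset L(k)$ and $t=|I|=r-b_{k-1}$. By (2), $\nu(r)-r=b_k+|\partial^+I|-b_{k-1}-t=\lambda_k-t+|\partial^+I|$. So we need $|\partial^+I|\ge t$. If $k<(n+1)d/2$, use the chains. Otherwise $k=m$. If $(n+1)d$ is odd, (1) gives $t\le n^d/2-b_{m-1}=0$. If it is even, (1) gives $t\le\lambda_m/2$ and Lemma 2 applies. Finally $|\partial R|=|\Gamma(R)|-r\ge\nu(r)-r$. $\square$

In $[3]^2$ with $r=4$: $b_3=3\le4<b_4=6$, $\lambda_4=3$, and indeed $\nu(4)-4=3$.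

## 5. Two parts are easy, three parts are not

**Lemma 4 (two parts).** If $[n]^d=A\sqcup B\sqcup C$ with no grid edges between $A$ and $B$ and $|A|,|B|\le n^d/2$, then $|C|\ge M_d$.

*Proof.* Let $|A|\le|B|=r$. If $r=0$, then $C=[n]^d$. Let $r\ge1$; note $\partial B\subset C$. If $r\ge b_{m-1}$, then $b_{m-1}\le r<b_m$ and Lemma 3 with $k=m$ gives $|C|\ge\lambda_m=M_d$. Let $r<b_{m-1}$. If $(n+1)d$ is even, $|C|\ge n^d-2r\ge n^d-2b_{m-1}=M_d$ by (1). If it is odd and $r\ge b_{m-2}$, Lemma 3 with $k=m-1$ gives $|C|\ge\lambda_{m-1}=M_d$. If it is odd and $r<b_{m-2}=n^d/2-M_d$, then $|C|\ge n^d-2r\ge2M_d$. $\square$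

Why not prove Theorem 2 the same way, applying the isoperimetric inequality to the $A_i$ and their unions? Take $n=7$, $d=2$, so $M_2=7$, and ask whether $|C|=6$ with parts of sizes $15,14,14$ can be excluded like this. Here $b_5,b_6,b_7,b_8=10,15,21,28$.

* Size $15=b_6$: $\nu(15)-15=\lambda_7=6$.
* Size $14=b_5+4$: four points of the layer $L(6)$ of size $5$ have five upper neighbors, so $\nu(14)-14=5-4+5=6$.
* Size $28=b_8$ (two parts of size $14$): $\nu(28)-28=\lambda_9=6$.
* Size $29$ (sizes $15$ and $14$): the extra point is $(7,2)$, its only upper neighbor is $(7,3)$, so $\nu(29)=b_9+1=35$ and $\nu(29)-29=6$.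

Every test is passed with $|C|=6$. With two parts, one part is close to half of the grid or $C$ is large. With three parts near a third each, no union of parts is near one half, where the isoperimetric inequality is strong. The inequality must be used on some set that is *not* a union of parts.

## 6. Slice sizes as intervals

Fix $d\ge2$ and cut $[n]^d$ into the slices $x_d=j$, copies of $[n]^{d-1}$. The idea is to forget the sets and keep, in each slice, only two numbers: the size $\alpha_j$ of a set and the size $c_j$ of its separator. Then we have room to move the $\alpha_j$ until the total is near one half. From now on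
$$N=n^d,\quad N'=n^{d-1},\quad M=M_d,\quad M'=M_{d-1},\quad m'=m_{d-1},$$
and $\nu,b_k,\lambda_k$ mean the quantities in dimension $d-1$.

**Definition (feasible pair).** A pair $(\alpha,c)$ of nonnegative integers is *feasible* if $\alpha+c\le N'$ and $\nu(\alpha)\le\alpha+c$.

It says that a slice has room for a set of size $\alpha$ whose neighborhood is absorbed by $c$ further points. For $d=2$ the slice is a path with $N'=n$, and since $\nu(\alpha)=\alpha+1$ for $0<\alpha<n$, a pair with $\alpha+c\le n$ is infeasible only if $c=0$ and $0<\alpha<n$.

**Lemma 5.** (a) If $(\alpha,c)$ is feasible, so is $(N'-c-\alpha,c)$. (b) If $(h,c)$ is feasible and $h\le N'/2$, then consecutive elements of $\{\alpha\in[0,h]:(\alpha,c)\text{ feasible}\}$ differ by at most $c$.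

*Proof.* (a) Let $A$ be the initial segment of size $\alpha$. As $|\Gamma(A)|\le\alpha+c$, we can choose $B\subset[n]^{d-1}\setminus\Gamma(A)$ with $|B|=\beta:=N'-c-\alpha$. Then $\Gamma(B)\cap A=\emptyset$, so $\nu(\beta)\le|\Gamma(B)|\le N'-\alpha=\beta+c$. Also $\beta+c=N'-\alpha\le N'$.

(b) For $h=0$ there is nothing to show. Let $h\ge1$ and $b_{k-1}\le h<b_k$. By Lemma 3 in dimension $d-1$, $k\le m'$ and $c\ge\nu(h)-h\ge\lambda_k$, and $\lambda_k\ge\lambda_i$ for all $i\le k$. For $d-2\le i\le k-1$ the pair $(b_i,c)$ is feasible: $b_i+c\le h+c\le N'$, and $\nu(b_i)\le b_{i+1}=b_i+\lambda_{i+1}\le b_i+c$ (by (2), or because $\nu(0)=0$ when $i=d-2$). So the set contains $0=b_{d-2},b_{d-1},\dots,b_{k-1},h$, whose successive differences are at most $\lambda_k\le c$. $\square$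

**Lemma 6.** Let $(\alpha_j,c_j)$, $1\le j\le n$, be feasible, and suppose that $\bigcup_jJ_j$ is connected, where $J_j=[\alpha_j,\alpha_j+c_j]\subset\mathbb R$. If $\sum\alpha_j\le N/2\le\sum(\alpha_j+c_j)$, then $\sum c_j\ge M$.

Before the proof, see that connectedness is needed. For $n=4$, $d=2$ take $\alpha=(4,4,0,0)$ and all $c_j=0$. All pairs are feasible, $\sum\alpha_j=8=N/2$, yet $\sum c_j=0$. The intervals are the points $4,4,0,0$. In contrast, split $[3]^2$ along the diagonal layer $C=L(4)$ with $A_1=B_3$. The slices $j=1,2,3$ have $\alpha=(2,1,0)$, $c=(1,1,1)$, intervals $[2,3],[1,2],[0,1]$, and $\sum\alpha_j=3\le 9/2\le6$; the lemma says $\sum c_j\ge3$, with equality here.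

*Proof.* The plan is to build from the numbers a genuine two-part separation, to which Lemma 4 applies. Put $\gamma_j=\alpha_j+c_j$. Sort $\alpha_{(1)}\le\dots\le\alpha_{(n)}$ and, *separately*, $\gamma_{(1)}\le\dots\le\gamma_{(n)}$.

(i) $\gamma_{(j)}\ge\nu(\alpha_{(j)})$. If $\gamma_i<\nu(\alpha_{(j)})$, then $\nu(\alpha_i)\le\gamma_i<\nu(\alpha_{(j)})$, so $\alpha_i<\alpha_{(j)}$ since $\nu$ is nondecreasing. At most $j-1$ indices $i$ satisfy this, so the $j$th smallest $\gamma$ is not among them.

(ii) $\gamma_{(j)}\ge\alpha_{(j+1)}$ for $j<n$. Suppose not. The set $\{i:\gamma_i\le\gamma_{(j)}\}$ has at least $j$ elements and $\{i:\alpha_i\ge\alpha_{(j+1)}\}$ has at least $n-j$. An index in both would have $\gamma_i\le\gamma_{(j)}<\alpha_{(j+1)}\le\alpha_i$, which is impossible. So they partition $[n]$, and both are nonempty. Every $J_i$ lies in $(-\infty,\gamma_{(j)}]$ or in $[\alpha_{(j+1)},\infty)$, and both occur. This contradicts connectedness.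

(iii) $\gamma_{(j)}\ge\nu(\alpha_{(j)})\ge\alpha_{(j)}\ge\alpha_{(j-1)}$ for $j>1$.

Let $A\subset[n]^d$ have as its slice $x_d=j$ the initial segment $S_j$ of size $\alpha_{(j)}$ in $[n]^{d-1}$. The slice of $\Gamma(A)$ at $j$ is $\Gamma(S_j)\cup S_{j-1}\cup S_{j+1}$ (omitting indices outside $[n]$). By Lemma 1 these are initial segments, so they are nested, and the union has size $\max(\nu(\alpha_{(j)}),\alpha_{(j-1)},\alpha_{(j+1)})\le\gamma_{(j)}$ by (i)–(iii). Hence $|\Gamma(A)|\le\sum\gamma_j\le N$, and we can choose $B\subset[n]^d\setminus\Gamma(A)$ with $|B|=N-\sum\gamma_j\le N/2$. Also $|A|=\sum\alpha_j\le N/2$, and there are no grid edges between $A$ and $B$. Lemma 4 gives $\sum c_j=N-|A|-|B|\ge M$. $\square$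

## 7. From low to high, and the slice that jumps

We prove Theorem 2 by induction on $d$. The case $d=1$ was done in Section 3. Let $d\ge2$, assume the theorem for $d-1$, and let $A_1,A_2,A_3,C$ be as in the theorem. Put
$$a_i^j=|A_i\cap\{x_d=j\}|,\quad c_j=|C\cap\{x_d=j\}|,\quad a_S^j=\sum_{i\in S}a_i^j\quad(S\subset\{1,2,3\}).$$
So $a^j_{\{1,2,3\}}+c_j=N'$ and $\sum_jc_j=|C|$. Four facts about these numbers will be used.

**(F1)** $(a_S^j,c_j)$ is feasible. Within the slice, the closed neighborhood of $\bigcup_{i\in S}A_i$ avoids the other $A_i$'s, so it has at most $a_S^j+c_j$ points.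

**(F2)** If $|j-j'|=1$ and $S\cap S'=\emptyset$, then $a_S^j+a_{S'}^{j'}\le N'$. The two sets have disjoint projections to $[n]^{d-1}$, since a common projection would give a grid edge between different parts. Taking for $S'$ the complement of $S$, we get
$$a_S^j\le a_S^{j'}+c_{j'}. \tag{4}$$

Let $D_i=\{j:a_i^j>N'/2\}$, the slices dominated by $A_i$. These sets are disjoint. Let $U=[n]\setminus(D_1\cup D_2\cup D_3)$.

**(F3)** $c_u\ge M'$ for $u\in U$, by the theorem in dimension $d-1$ applied in the slice $u$.

**(F4)** Elements of $D_i$ and $D_{i'}$ with $i\ne i'$ are never consecutive, by (F2). Also $D_i\ne[n]$, since $|A_i|\le N/2$. If $U$ were empty, consecutive indices would all belong to one $D_i=[n]$; so $U\ne\emptyset$. Call a maximal interval of consecutive integers in some $D_i$ a *run*. Every run has an adjacent element, and all its adjacent elements are in $U$.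

**Definition (configuration).** A *configuration* is a choice $\alpha=(\alpha_j)_{j\in[n]}$ with all $(\alpha_j,c_j)$ feasible; here the $c_j$ are the fixed numbers above. Put $J_j=[\alpha_j,\alpha_j+c_j]$. It is *connected* if $\bigcup_jJ_j$ is connected, *low* if $\sum\alpha_j+|C|<N/2$, and *high* if $\sum\alpha_j>N/2$.

**Assume from now on that $|C|<M$.** By Lemma 6, every connected configuration is low or high. Moreover:

> **(∗)** If a low connected configuration is changed into another connected configuration and $\sum\alpha_j$ increases by at most $|C|$, the new one is again low.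

Indeed, the new sum is less than $N/2$, so it is not high. Thus a contradiction follows as soon as we walk from a low connected configuration to a high one, through connected configurations, with steps that raise the sum by at most $|C|$.

There is a natural low configuration: $\alpha_j=a_1^j$, with sum $|A_1|\le N/2$. There is a natural high one: $\alpha_j=a_{\{1,2\}}^j=N'-c_j-a_3^j$, with sum $N-|C|-|A_3|$. So the first attempt is to *add $A_2$ gradually*, raising $\alpha_j$ in each slice from $a_1^j$ to $a_1^j+a_2^j$ through feasible values. Lemma 5(b) provides small steps, but only below $N'/2$. Here is the point where it stops. Nothing in the data so far rules out a slice lying entirely in $A_2$. In it, $c_j=0$, and $\alpha_j$ must go from $0$ to $N'$. With $c_j=0$ feasibility means $\nu(\alpha)=\alpha$, and as the grid is connected this holds only for $\alpha\in\{0,N'\}$. So this slice jumps by $N'$. But each line in direction $e_d$ meets a layer at most once, so $M\le N'$, and the jump exceeds $|C|$. The sum may leap over the forbidden zone.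

The way out has two halves. First, raise every slice only *up to the middle* $N'/2$, which is a region where Lemma 5(b) works. This produces a configuration $h^{(1)}$ that is still low. Its mirror image built from $A_3$ is high. Second, these two differ only in the slices of $U$, where the change is harmless, and in the slices of $D_2$, which must jump. Here we use the freedom to choose which part is called $A_2$: we take the one that dominates its slices the least, and show that the jumps are then at most $|C|$.

## 8. Proof of Theorem 2

**Step 1: the low configurations $l^{(i)}$.** We start from the parts themselves. Put $l^{(i)}_j=a_i^j$. By (F1) this is a configuration, and by (4) with $S=\{i\}$, used in both directions, consecutive $J_j$ intersect. So it is connected. Its sum is $|A_i|\le N/2$, so it is not high; it is low.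

**Step 2: raising to the middle, the configurations $h^{(i)}$.** For each $i$ we define a configuration above $l^{(i)}$ in which the $U$-intervals straddle $N'/2$. Write $h=h^{(i)}$.

* For $j\in D_i$, let $h_j=a_i^j$.
* For $j\in D_p$ with $p\ne i$, let $h_j=N'-c_j-a_p^j$. This is $a_S^j$ with $S=\{1,2,3\}\setminus\{p\}$, and $h_j<N'/2$.
* For $u\in U$, let $Q_u$ be the set of $p\ne i$ such that $u$ is adjacent to an element of $D_p$.
  * (α) If $Q_u\ne\emptyset$, choose $p\in Q_u$ with $a_p^u$ maximal and let $h_u=N'-c_u-a_p^u$.
  * (β) If $Q_u=\emptyset$ and $a_i^u+c_u\ge N'/2$, let $h_u=a_i^u$.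
  * (γ) Otherwise let $h_u=b_{m'-1}$.

For an illustration take $[3]^2$ with $C=L(4)$, $A_1=B_3$, $A_2$ the points above $C$, and $A_3=\emptyset$ (here $|C|=M$, so this shows only the definition). Then $N'/2=3/2$, $D_1=\{1\}$, $U=\{2\}$, $D_2=\{3\}$. We get $h^{(1)}=(2,1,0)=l^{(1)}$, while $l^{(3)}=(0,0,0)$ is raised to $h^{(3)}=(0,1,0)$ with intervals $[0,1],[1,2],[0,1]$.

*Claim 1. Each $(h_j,c_j)$ is feasible and $h_j\ge l^{(i)}_j$; and for $u\in U$, $h_u\le N'/2\le h_u+c_u$.* For $j\notin U$ this follows from (F1), as $h_j=a_S^j$ with $i\in S$. For $u\in U$ recall $a_q^u\le N'/2$ for all $q$.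

(α) Here $h_u=a_S^u$ with $S=\{1,2,3\}\setminus\{p\}\ni i$, so the pair is feasible and $h_u\ge a_i^u$. If $k\in D_p$ is adjacent to $u$, then (F2) gives $h_u+a_p^k\le N'$, so $h_u\le N'-a_p^k<N'/2$. And $h_u+c_u=N'-a_p^u\ge N'/2$.

(β) Feasible by (F1), and $h_u=a_i^u\le N'/2\le a_i^u+c_u$.

(γ) By (F3), $b_{m'-1}\le N'/2<b_{m'}=b_{m'-1}+M'\le b_{m'-1}+c_u$. Now $a_i^u+c_u<N'/2$, so $c_u<N'/2$ and $b_{m'-1}+c_u\le N'$. Together with $\nu(b_{m'-1})\le b_{m'}\le b_{m'-1}+c_u$ this is feasibility. Finally $a_i^u<N'/2-c_u\le N'/2-M'<b_{m'}-M'=b_{m'-1}$.

*Claim 2. Consecutive intervals $J_j$ of $h$ intersect.* By (F4) the following cases cover everything.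

* Both indices in $D_i$, or both in the same $D_p$: both values are $a_S$ with the same $S$, so (4) in both directions suffices.
* Both in $U$: both intervals contain $N'/2$.
* $u\in U$ and $k\in D_i$: $h_u\le N'/2<a_i^k=h_k$, and $a_i^k\le a_i^u+c_u\le h_u+c_u$ by (4) and Claim 1. So the left end of $J_k$ lies in $J_u$.
* $u\in U$ and $k\in D_{p'}$ with $p'\ne i$: then $p'\in Q_u$ and we are in case (α). The right end of $J_k$ is $N'-a_{p'}^k<N'/2\le h_u+c_u$. For the chosen $p$, maximality and (4) give $h_u=N'-c_u-a_p^u\le N'-c_u-a_{p'}^u\le N'-a_{p'}^k$. So the right end of $J_k$ lies in $J_u$.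

So $h^{(i)}$ is a connected configuration.

**Step 3: $h^{(i)}$ is low.** We walk from $l=l^{(i)}$ to $h=h^{(i)}$, raising a water level $\theta$. If $l_j<h_j$, then $j\notin D_i$ and so $h_j\le N'/2$. Hence by Lemma 5(b), consecutive elements of
$$\Phi_j=\{\alpha\in[l_j,h_j]:(\alpha,c_j)\text{ feasible}\}$$
differ by at most $c_j$ (if $l_j=h_j$ this is trivial), and $l_j,h_j\in\Phi_j$. For $\theta=0,1,\dots,N'$ let
$$\alpha_j^\theta=\max\{\alpha\in\Phi_j:\alpha\le\max(\theta,l_j)\}.$$
Then $\alpha^0=l$ and $\alpha^{N'}=h$. Passing from $\theta$ to $\theta+1$ admits at most one new integer in each slice, so $\alpha_j$ moves at most to the next element of $\Phi_j$. It rises by at most $c_j$, and $\sum\alpha_j$ by at most $|C|$.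

*Each $\alpha^\theta$ is connected.* For $|j-j'|=1$ we show $\alpha_j^\theta\le\alpha_{j'}^\theta+c_{j'}$; exchanging $j$ and $j'$, consecutive intervals intersect. If $\alpha_{j'}^\theta=h_{j'}$, then $\alpha_j^\theta\le h_j\le h_{j'}+c_{j'}$ by Claim 2. Otherwise $\Phi_{j'}$ has a next element after $\alpha_{j'}^\theta$. It exceeds $\theta$ and is at most $\alpha_{j'}^\theta+c_{j'}$, so $\theta<\alpha_{j'}^\theta+c_{j'}$. If $\alpha_j^\theta\le\theta$, we are done. If $\alpha_j^\theta>\theta$, then $\alpha_j^\theta=l_j\le l_{j'}+c_{j'}\le\alpha_{j'}^\theta+c_{j'}$ by Step 1.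

As $\alpha^0=l$ is low, (∗) shows that all $\alpha^\theta$ are low. In particular $h^{(i)}$ is low.

**Step 4: the high configurations $\bar h^{(i)}$.** We reflect in $N'/2$. Put $\bar h_j^{(i)}=N'-c_j-h_j^{(i)}$. By Lemma 5(a) this is a configuration. Its interval $[N'-c_j-h_j,\,N'-h_j]$ is the reflection of $[h_j,h_j+c_j]$ in $N'/2$, so consecutive intervals still intersect and the $U$-intervals still contain $N'/2$. Its sum is $N-|C|-\sum_jh_j^{(i)}>N/2$, because $h^{(i)}$ is low. So $\bar h^{(i)}$ is high.

**Step 5: the walk from $h^{(1)}$ to $\bar h^{(3)}$.** It remains to connect a low configuration with a high one. Let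
$$X_i=\max_{j\in D_i}\big(a_i^j+c_j-\tfrac{N'}2\big)>0\ \text{ if }D_i\ne\emptyset,\qquad X_i=0\ \text{ if }D_i=\emptyset .$$
Relabel the parts so that $X_2=\min(X_1,X_2,X_3)$. Thus if $D_2\ne\emptyset$, then also $D_1,D_3\ne\emptyset$. Now compare $h^{(1)}$ and $\bar h^{(3)}$.

* On $D_1$ both equal $a_1^j$; on $D_3$ both equal $N'-c_j-a_3^j$.
* On $D_2$: $h^{(1)}_j=N'-c_j-a_2^j$ and $\bar h^{(3)}_j=a_2^j$, a change of $w_j=2a_2^j+c_j-N'>0$.
* On $U$: both intervals have length $c_u$ and contain $N'/2$, so the change is at most $c_u\le|C|$ in absolute value.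

Pass from $h^{(1)}$ to $\bar h^{(3)}$ by changing one coordinate at a time, in any order. Each coordinate is always in its first or its second position. Two things must be checked.

**Step 5a: every intermediate configuration is connected.** All $U$-intervals contain $N'/2$. The intervals of $D_1$ and $D_3$ do not move. Along a run of $D_1$ or $D_3$ consecutive intervals intersect, and the interval at an end of the run meets that of an adjacent $u\in U$ in the first position of $u$ by Step 2, and in its second position by Step 4. By (F4) every run has such a $u$, and $U\ne\emptyset$. So the union $\Omega$ of the intervals with indices in $U\cup D_1\cup D_3$ is connected and contains $N'/2$. If $D_2=\emptyset$ we are done.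

If $D_2\ne\emptyset$, then $\Omega$ also contains $N'/2+X_1$, the largest right end of a $D_1$-interval $[a_1^j,a_1^j+c_j]$, and $N'/2-X_3$, the smallest left end of a $D_3$-interval $[N'-c_j-a_3^j,\,N'-a_3^j]$. Being connected, $\Omega\supseteq[N'/2-X_3,\,N'/2+X_1]$. A $D_2$-interval in its first position is $[N'-c_j-a_2^j,\,N'-a_2^j]\subset[N'/2-X_2,\,N'/2]$, and in its second position $[a_2^j,a_2^j+c_j]\subset[N'/2,\,N'/2+X_2]$. Since $X_2\le X_1,X_3$, it lies in $\Omega$ either way.

**Step 5b: every step raises $\sum\alpha_j$ by at most $|C|$.** For $U$ this is clear. Let $D_2\ne\emptyset$; we bound $w_j$ by first bounding $X_1+X_3$. Choose $j_1\in D_1$, $j_3\in D_3$ attaining $X_1$, $X_3$, lying in runs $\rho$, $\rho'$.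

*We choose distinct $u^*,u^{**}\in U$ adjacent to $\rho,\rho'$ respectively.* Say $\rho$ is to the left of $\rho'$; the other case is symmetric. Let $s$ be the element right after $\rho$ and $s'$ the one right before $\rho'$. Both are in $U$. If $s\ne s'$, take $u^*=s$, $u^{**}=s'$. If $s=s'$, then $\rho,s,\rho'$ are consecutive. They do not fill $[n]$, as $D_2\ne\emptyset$. So $\rho$ does not start at $1$ or $\rho'$ does not end at $n$. In the first case let $u^*$ be the element before $\rho$ and $u^{**}=s$; in the second let $u^*=s$ and let $u^{**}$ be the element after $\rho'$.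

Apply (4) with $S=\{1\}$ successively along the indices from $u^*$ to $j_1$, and use $a_1^{u^*}\le N'/2$:
$$a_1^{j_1}\le\frac{N'}2+c_{u^*}+\sum_{k\text{ strictly between }u^*\text{ and }j_1}c_k,\qquad\text{so}\qquad X_1\le c_{u^*}+\sum_{k\in\rho}c_k ,$$
since the indices strictly between $u^*$ and $j_1$, together with $j_1$, belong to $\rho$. Likewise $X_3\le c_{u^{**}}+\sum_{k\in\rho'}c_k$. The indices $u^*$, $u^{**}$ and those of $\rho$, $\rho'$ are all different and none is in $D_2$. Hence
$$X_1+X_3\le\sum_{k\notin D_2}c_k\le|C| .$$
For $j\in D_2$, therefore,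
$$w_j=2\Big(a_2^j+c_j-\frac{N'}2\Big)-c_j\le2X_2-c_j\le X_1+X_3-c_j\le|C|.$$

**Step 6: the contradiction.** We start from $h^{(1)}$, which is low by Step 3, and take steps between connected configurations, each raising the sum by at most $|C|$. By (∗), all configurations up to $\bar h^{(3)}$ are low. But $\bar h^{(3)}$ is high by Step 4, and no configuration is both. So the assumption $|C|<M$ is false, and $|C|\ge M$. $\blacksquare$

With Section 2 this proves Theorem 1, and the conjecture is true.

## 9. A sharp separator theorem at every layer threshold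

Theorem 2 also settles how small a separator of the grid can be when the allowed component size is $b_k$ instead of half. Here $b_k$ and $\lambda_k$ are again the $d$-dimensional quantities and $m=m_d$.

**Theorem 3.** Let $n\ge2$, $d\ge1$, $m-1\le k\le nd-1$. If $C\subset[n]^d$ and every component of $P_n^d-C$ has at most $b_k=\sum_{j\le k}|L_n^d(j)|$ vertices, then $|C|\ge|L_n^d(k+1)|$. This is sharp for every such $k$. Also, if all components of $P_n^d-C$ have at most $n^d/2$ vertices, then $|C|\ge|L_n^d(i_{1/2})|$, and this is sharp.

For $[3]^2$ we have $m=4$. The thresholds $b_3,b_4,b_5=3,6,8$ force $|C|\ge3,2,1$.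

*Proof.* **Step 1: all components are at most half.** This case is covered by Theorem 2. If all components have at most $n^d/2$ vertices, merge them into at most three groups of size at most $n^d/2$, as in Step C of Section 2. Theorem 2 gives $|C|\ge M_d\ge\lambda_{k+1}$, since $M_d$ is the largest layer size. This includes the lower bound in the last assertion.

**Step 2: one component exceeds half.** Now the rest is small and we apply isoperimetry to it. Let $A$ be a component with $n^d/2<|A|\le b_k$, and let $R$ be the set of the remaining vertices outside $C$. Then $|R|<n^d/2$, and $\partial R\subset C$ since $R$ is a union of components. Suppose $|C|<\lambda_{k+1}$. Put $k^*=(n+1)d-k-1$. By symmetry $\lambda_{k^*}=\lambda_{k+1}$ and $n^d-b_{k+1}=b_{k^*-1}$. Then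
$$|R|=n^d-|A|-|C|>n^d-b_k-\lambda_{k+1}=n^d-b_{k+1}=b_{k^*-1}\ge0 .$$
So $|R|\ge1$. Let $b_{k'-1}\le|R|<b_{k'}$. By Lemma 3, $k'\le m$ and $|C|\ge|\partial R|\ge\lambda_{k'}$. From $b_{k'}>b_{k^*-1}$ we get $k'\ge k^*$. As $\lambda$ is nondecreasing up to $m$, $|C|\ge\lambda_{k'}\ge\lambda_{k^*}=\lambda_{k+1}$, a contradiction.

**Step 3: sharpness.** Diagonal layers attain the bound. For $C=L_n^d(k+1)$ the rest splits into $B_k$ and the complement of $B_{k+1}$, with no grid edges between them. The first has $b_k$ vertices. From (1), $b_{m-1}+b_m\ge n^d$: the sum is $n^d$ in the even case and $n^d+\lambda_m$ in the odd case. As $k+1\ge m$, the second set has $n^d-b_{k+1}\le n^d-b_m\le b_{m-1}\le b_k$ vertices. For $k=m-1$ both sides have at most $b_{m-1}\le n^d/2$ vertices and $|C|=\lambda_m=|L_n^d(i_{1/2})|$, which gives the sharpness in the last assertion. $\square$
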